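
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Square and weakly distributive algebras\\ that are measure algebras only locally}


\begin{abstract}
Let $\lambda$ be a regular uncountable cardinal such that $\mu^{\aleph_0}<\lambda$ for all cardinals $\mu<\lambda$. We show that $\square(\lambda)$ implies the existence of a ccc weakly distributive complete Boolean algebra of cardinality $\lambda$ which is not a measure algebra, although each of its complete subalgebras of cardinality less than $\lambda$ is one. In particular $\square_\kappa$ yields such an algebra of cardinality $\kappa^+$ whenever $\kappa$ is uncountable and $\kappa^{\aleph_0}=\kappa$; this answers a question from \cite{source} positively. The algebra is glued from measure algebras of biased coin tosses. The biases are prescribed by a nontrivial coherent family of functions, which is obtained by walking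 along a $\square(\lambda)$-sequence. We also show that some hypothesis of this kind is needed: the conclusion fails if $\lambda$ is weakly compact; relative to a weakly compact cardinal, it consistently fails at $\lambda=\omega_2$; and it fails at $\lambda=\kappa^+$ for every $\kappa\ge\theta$ if $\theta$ is strongly compact.
\end{abstract}

\section{A local--global question}

\subsection*{Measure algebras and von Neumann's two properties}

A complete Boolean algebra $\mathcal B$ is a \emph{measure algebra} if it carries a strictly positive, countably additive probability measure, that is, a function $\mu:\mathcal B\to[0,1]$ with $\mu(1)=1$, with $\mu(b)>0$ for $b\neq0$, and with $\mu(\bigvee_n b_n)=\sum_n\mu(b_n)$ for pairwise disjoint $b_n$. It is \emph{ccc} if every antichain (set of pairwise disjoint nonzero elements) is countable. It is \emph{weakly distributive} if for every sequence $\langle P_n:n<\omega\rangle$ of countable maximal antichains and every nonzero $b\in\mathcal B$ there are a nonzero $c\le b$ and finite sets $F_n\subseteq P_n$ with $c\le\bigvee F_n$ for all $n$.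

Every measure algebra has both properties. An antichain has at most $n$ elements of measure $\ge 1/n$, so it is countable. Given $\langle P_n\rangle$ and $b$, choose finite $F_n\subseteq P_n$ with
\begin{equation}\label{eq:wd}
\mu\Bigl(b\setminus\bigvee F_n\Bigr)<2^{-n-2}\mu(b),\qquad\text{and put}\quad c=b\wedge\bigwedge_n\bigvee F_n ;
\end{equation}
then $\mu(c)\ge\frac12\mu(b)>0$. Von Neumann asked whether, conversely, every ccc weakly distributive complete Boolean algebra is a measure algebra.

The two properties are local: an uncountable antichain involves $\aleph_1$ elements of $\mathcal B$, and a failure of weak distributivity involves countably many. Being a measure algebra is a global property, since one function has to serve all elements at once. So one may ask for an algebra in which the absence of a measure is visible only globally. For a regular uncountable cardinal $\lambda$, let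
\begin{quote}
$(*)_\lambda$ be the statement: there is a ccc weakly distributive complete Boolean algebra of cardinality $\lambda$ which is not a measure algebra, but all of whose complete subalgebras of cardinality less than $\lambda$ are measure algebras.
\end{quote}
(A \emph{complete subalgebra} is a subalgebra closed under arbitrary suprema computed in $\mathcal B$.)

Which answer should one expect? Suppose $\mathcal B$ is an increasing union of small complete subalgebras $\mathcal B_\alpha$, $\alpha<\lambda$. Each $\mathcal B_\alpha$ carries some measure $\mu_\alpha$, and usually very many. A measure on $\mathcal B$ is a choice of the $\mu_\alpha$ for which $\mu_\beta$ extends $\mu_\alpha$ whenever $\alpha<\beta$, so it is a cofinal branch through a tree of local solutions. If $\lambda$ is weakly compact, one expects a branch. If $\lambda$ carries a square sequence, which is itself a system of coherent local solutions with no global one, one expects that the branch can be blocked. In \cite{source} (Theorem 2 there) the statement $(*)_{\kappa^+}$ is proved, for uncountable $\kappa=\kappa^{\aleph_0}$, under an additional anti-large-cardinal hypothesis on $\kappa$;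 the algebra obtained there has size at least $\beth_{\omega_1}^+$. It is asked there whether $\square_\kappa$ is a sufficient assumption. We show that it is.

\subsection*{Square}

A \emph{limit point} of a set $C$ of ordinals is a limit ordinal $\delta>0$ with $\sup(C\cap\delta)=\delta$. Throughout, $\lambda$ denotes a regular uncountable cardinal, and ``limit'' means nonzero limit ordinal.

Jensen's principle $\square_\kappa$, for an infinite cardinal $\kappa$, states that there are $C_\alpha$ ($\alpha<\kappa^+$ limit) such that $C_\alpha$ is club in $\alpha$, $\operatorname{otp}(C_\alpha)\le\kappa$, and $C_\beta=C_\alpha\cap\beta$ whenever $\beta<\alpha$ is a limit point of $C_\alpha$.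

The principle $\square(\lambda)$ states that there are $C_\alpha$ ($\alpha<\lambda$ limit), with $C_\alpha$ club in $\alpha$, such that
\begin{itemize}
\item $C_\beta=C_\alpha\cap\beta$ whenever $\beta<\alpha$ is a limit point of $C_\alpha$;
\item there is no \emph{thread}, i.e.\ no club $C\subseteq\lambda$ with $C\cap\alpha=C_\alpha$ for every limit point $\alpha<\lambda$ of $C$.
\end{itemize}
A $\square_\kappa$-sequence is a $\square(\kappa^+)$-sequence. Indeed, let $C$ be a thread and let $\alpha$ be the supremum of the first $\kappa+\omega$ elements of $C$. Then $\alpha<\kappa^+$ is a limit point of $C$, so $\operatorname{otp}(C_\alpha)=\operatorname{otp}(C\cap\alpha)=\kappa+\omega>\kappa$, which is impossible.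

\subsection*{The result}

We use the arithmetic hypothesis
\[
(\mathrm A)_\lambda:\qquad \mu^{\aleph_0}<\lambda\quad\text{for all cardinals }\mu<\lambda .
\]
It implies $\lambda>2^{\aleph_0}\ge\aleph_1$ (take $\mu=2$). It holds for $\lambda=\kappa^+$ if $\kappa^{\aleph_0}=\kappa$.

\begin{theorem}\label{thm:main}
If $\lambda$ is regular uncountable and $(\mathrm A)_\lambda$ and $\square(\lambda)$ hold, then $(*)_\lambda$ holds.
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $\kappa$ be an uncountable cardinal with $\kappa^{\aleph_0}=\kappa$. If $\square_\kappa$ holds, or just $\square(\kappa^+)$, then $(*)_{\kappa^+}$ holds.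
\end{corollary}

No assumption on $2^\kappa$ is made. The case $\kappa=2^{\aleph_0}$ is allowed, and then the algebra has cardinality $(2^{\aleph_0})^+$.

Section~\ref{sec:coins} explains the idea. Section~\ref{sec:algebra} builds the algebra from a nontrivial coherent family of functions $F_\alpha:\alpha\to S$, and Section~\ref{sec:walks} builds such a family from $\square(\lambda)$; these two sections prove Theorem~\ref{thm:main}. Section~\ref{sec:sharp} shows that some hypothesis is needed. For $\lambda$ satisfying $(\mathrm A)_\lambda$, the statement $(*)_\lambda$ fails if $\lambda$ is weakly compact, and in $L$ it fails only then. The failure of $(*)_{\kappa^+}$ at some uncountable $\kappa=\kappa^{\aleph_0}$ is equiconsistent with a weakly compact cardinal. We also show that algebras as in $(*)_\lambda$ with $\lambda>2^{\aleph_0}$ do not even carry a strictly positive continuous submeasure.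

\subsection*{Standard facts}

\emph{Fodor's lemma}: if $E\subseteq\lambda$ is stationary and $f:E\to\lambda$ satisfies $f(\alpha)<\alpha$ for all $\alpha\in E$, then $f$ is constant on a stationary subset of $E$.

\begin{fact}\label{fact:ccc}
Let $\mathcal B$ be a $\sigma$-complete ccc Boolean algebra.
\begin{enumerate}
\item[(i)] $\mathcal B$ is complete, and the supremum of any $A\subseteq\mathcal B$ is the supremum of a countable subset of $A$. Hence a subalgebra closed under countable suprema (a \emph{$\sigma$-subalgebra}) is a complete subalgebra.
\item[(ii)] The complete subalgebra generated by $X\subseteq\mathcal B$ has size at most $(|X|+2)^{\aleph_0}$.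
\end{enumerate}
\end{fact}

\begin{proof}
(i) Let $W$ be a maximal antichain among the nonzero elements that lie below some member of $A$. It is countable; let $s=\bigvee W$. Every upper bound of $A$ is above $s$. If $a\in A$ and $a\setminus s\ne0$, then $a\setminus s$ could be added to $W$; so $s$ is an upper bound of $A$. Choosing for each $w\in W$ some $a_w\in A$ above it, we get $s=\bigvee_w a_w$.
(ii) By (i), it suffices to close $X$ under complements and countable suprema. This takes $\omega_1$ steps, and each stage has size at most $(|X|+2)^{\aleph_0}\ge2^{\aleph_0}\ge\aleph_1$.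
\end{proof}

\section{The idea: biased coins}\label{sec:coins}

Toss two independent coins. Let $\mu$ be the product measure on $\{0,1\}^2$ for which the events $x_0,x_1$ (``coin $0$, respectively coin $1$, shows $1$'') have probabilities $p,q\in(0,1)$. Let $m$ be another probability with a positive density $h$ with respect to $\mu$, and suppose that $h$ depends only on coin $0$. Writing $h(1),h(0)$ for its values, $p\,h(1)+(1-p)\,h(0)=1$, and
\[
m(x_0)=p\,h(1),\qquad m(x_1)=q\,\bigl(p\,h(1)+(1-p)\,h(0)\bigr)=q .
\]
The number $m(x_0)$ can be any element of $(0,1)$, but $m(x_1)=q$ is forced. \emph{A density distorts the probabilities only of those coins on which it depends.}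

Now toss $\alpha$ many independent coins, $\alpha$ an uncountable ordinal, where coin $\xi$ has one of countably many distinct permitted biases $p_s\in(0,1)$, $s\in S$, say $p_{F(\xi)}$ with $F:\alpha\to S$. Let $m$ be any probability with the same null sets as the product measure. By the Radon--Nikodym theorem $m$ has a density, and a measurable function on the product depends on only countably many coordinates. So $m(x_\xi)=p_{F(\xi)}$ for all but countably many $\xi$. Therefore \emph{the null ideal remembers $F$ up to a countable set}. On the other hand, if $F$ is changed at finitely many places, each coin still has bias strictly between $0$ and $1$, and the new measure has a bounded positive density with respect to the old one. Therefore \emph{the null ideal does not notice finite changes of $F$}.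

These two remarks suggest the construction. Take functions $F_\alpha:\alpha\to S$ for all $\alpha<\lambda$ such that $F_\alpha$ and $F_\beta\restriction\alpha$ differ at only finitely many places. The null ideals of the corresponding coin measures cohere, and we can glue the measure algebras to one algebra $\mathcal B$, all of whose small parts are measure algebras. If $\mathcal B$ had a measure, its values on the generators would determine a single function $F:\lambda\to S$ which agrees with each $F_\alpha$ up to a countable set. So we want a family $\langle F_\alpha\rangle$ which is coherent but not induced by one function.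

\begin{definition}
Let $S$ be a countable set. A family of functions $F_\alpha:\alpha\to S$ $(\alpha<\lambda)$ is
\begin{itemize}
\item \emph{coherent} if $\{\xi<\alpha:F_\alpha(\xi)\neq F_\beta(\xi)\}$ is finite for all $\alpha<\beta<\lambda$;
\item \emph{nontrivial} if there is no unbounded $T\subseteq\lambda$ with $F_\alpha=F_\beta\restriction\alpha$ for all $\alpha<\beta$ in $T$.
\end{itemize}
\end{definition}

There is a gap to close: the argument above loses a countable set for each $\alpha$, while nontriviality excludes only exact agreement. Fodor's lemma and $(\mathrm A)_\lambda$ close it, as we now show.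

\section{From a coherent family to an algebra}\label{sec:algebra}

\begin{theorem}\label{thm:algebra}
Let $\lambda$ be regular uncountable with $(\mathrm A)_\lambda$, let $S$ be a countable set, and let $F_\alpha:\alpha\to S$ $(\alpha<\lambda)$ be a nontrivial coherent family. Then $(*)_\lambda$ holds.
\end{theorem}

\subsection{The construction}

Fix distinct reals $p_s\in[\frac13,\frac23]$ for $s\in S$. For $\xi<\lambda$ let $x_\xi=\{z\in2^\lambda:z(\xi)=1\}$. For $a\subseteq\lambda$ let $\Sigma(a)$ be the $\sigma$-algebra of subsets of $2^\lambda$ generated by $\{x_\xi:\xi\in a\}$. Put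
\[
\Sigma_\alpha=\Sigma(\alpha)\quad(\alpha<\lambda),\qquad \Sigma=\bigcup_{\alpha<\lambda}\Sigma_\alpha .
\]
Since $\operatorname{cf}\lambda>\omega$, countably many members of $\Sigma$ lie in one $\Sigma_\alpha$, so $\Sigma$ is a $\sigma$-algebra. Let $\mu_\alpha$ be the product probability on $\Sigma_\alpha$ for which the $x_\xi$ $(\xi<\alpha)$ are independent and $\mu_\alpha(x_\xi)=p_{F_\alpha(\xi)}$. Let $N_\alpha=\{A\in\Sigma_\alpha:\mu_\alpha(A)=0\}$.

Let $\alpha<\beta<\lambda$ and let $D$ be the finite set of $\xi<\alpha$ with $F_\alpha(\xi)\ne F_\beta(\xi)$. For $\xi\in D$ define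
\[
g_\xi(z)=\begin{cases}
p_{F_\beta(\xi)}/p_{F_\alpha(\xi)}&\text{if }z(\xi)=1,\\[2pt]
(1-p_{F_\beta(\xi)})/(1-p_{F_\alpha(\xi)})&\text{if }z(\xi)=0.
\end{cases}
\]
The values of $g_\xi$ lie in $[\frac12,2]$. The measures $\mu_\beta\restriction\Sigma_\alpha$ and $A\mapsto\int_A\prod_{\xi\in D}g_\xi\,d\mu_\alpha$ agree on sets determined by finitely many coordinates below $\alpha$, hence on all of $\Sigma_\alpha$. So $\mu_\beta\restriction\Sigma_\alpha$ has a bounded density with respect to $\mu_\alpha$ that is also bounded away from $0$, and
\begin{equation}\label{eq:null}
N_\beta\cap\Sigma_\alpha=N_\alpha\qquad(\alpha<\beta<\lambda).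
\end{equation}
Let $N=\bigcup_{\alpha<\lambda}N_\alpha$. By \eqref{eq:null}, $N\cap\Sigma_\alpha=N_\alpha$ for all $\alpha$. Moreover, $N$ is a $\sigma$-ideal of $\Sigma$: if $A_n\in N$ $(n<\omega)$ and $B\in\Sigma$ is contained in $\bigcup_nA_n$, then all these sets lie in one $\Sigma_\alpha$, where $A_n\in N\cap\Sigma_\alpha=N_\alpha$, so $B\in N_\alpha$.

Let $\mathcal B=\Sigma/N$ and let $\mathcal B_\alpha$ be the image of $\Sigma_\alpha$ in $\mathcal B$. Then $\mathcal B$ is $\sigma$-complete, the supremum of countably many classes being the class of the union. Each $\mathcal B_\alpha$ is a $\sigma$-subalgebra. Since $\mathcal B_\alpha\cong\Sigma_\alpha/N_\alpha$, the measure $\mu_\alpha$ induces a strictly positive countably additive probability on $\mathcal B_\alpha$, again denoted $\mu_\alpha$. Finally, $\mathcal B=\bigcup_{\alpha<\lambda}\mathcal B_\alpha$ is an increasing union, and by regularity of $\lambda$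
\begin{equation}\label{eq:small}
\text{every subset of }\mathcal B\text{ of size less than }\lambda\text{ is contained in some }\mathcal B_\alpha .
\end{equation}

\subsection{The local properties}

\emph{$\mathcal B$ is ccc and complete.} By \eqref{eq:small} and $\aleph_1<\lambda$, an antichain of size $\aleph_1$ would lie in one $\mathcal B_\alpha$, which carries a strictly positive measure; this is impossible. So $\mathcal B$ is ccc, and by Fact~\ref{fact:ccc}(i) it is complete and each $\mathcal B_\alpha$ is a complete subalgebra.

\emph{$\mathcal B$ is weakly distributive.} Given countable maximal antichains $P_n$ and $b\neq0$, all the elements involved lie in some $\mathcal B_\alpha$, and $\bigvee P_n=1$. Apply \eqref{eq:wd} with $\mu_\alpha$.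

\emph{$|\mathcal B|=\lambda$.} A $\sigma$-algebra generated by at most $\nu\ge\aleph_0$ sets has at most $\nu^{\aleph_0}$ members. So $|\mathcal B_\alpha|\le(|\alpha|+\aleph_0)^{\aleph_0}<\lambda$ by $(\mathrm A)_\lambda$, and $|\mathcal B|\le\lambda$. For $\xi<\eta<\alpha$ put $p=\mu_\alpha(x_\xi)$ and $q=\mu_\alpha(x_\eta)$; by independence $\mu_\alpha(x_\xi\mathbin{\triangle}x_\eta)=p(1-q)+q(1-p)>0$. So the classes of the $x_\xi$ are distinct, and $|\mathcal B|\ge\lambda$.

\emph{Small subalgebras.} Let $\mathcal A$ be a complete subalgebra of $\mathcal B$ with $|\mathcal A|<\lambda$. By \eqref{eq:small}, $\mathcal A\subseteq\mathcal B_\alpha$ for some $\alpha$. Countable suprema in $\mathcal A$, $\mathcal B_\alpha$ and $\mathcal B$ are the same, so $\mu_\alpha\restriction\mathcal A$ is a strictly positive countably additive probability on $\mathcal A$.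

\subsection{There is no global measure}

Suppose that $\mathcal B$ is a measure algebra. Composing its measure with the quotient map, we get a countably additive probability $m$ on $\Sigma$ whose null ideal is exactly $N$.

\emph{Recovering the biases.} Let $\alpha<\lambda$. As $N\cap\Sigma_\alpha=N_\alpha$, the measures $m\restriction\Sigma_\alpha$ and $\mu_\alpha$ have the same null sets. Let $h_\alpha$ be a $\Sigma_\alpha$-measurable density of $m\restriction\Sigma_\alpha$ with respect to $\mu_\alpha$. Each of the countably many sets $\{h_\alpha>r\}$ $(r\in\mathbb Q)$ belongs to the $\sigma$-algebra generated by countably many of the $x_\xi$, $\xi<\alpha$. So there is a countable $a_\alpha\subseteq\alpha$ such that $h_\alpha$ is $\Sigma(a_\alpha)$-measurable. For $\xi\in\alpha\setminus a_\alpha$ the set $x_\xi$ is $\mu_\alpha$-independent of $\Sigma(a_\alpha)$, so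
\[
m(x_\xi)=\int_{x_\xi}h_\alpha\,d\mu_\alpha=\mu_\alpha(x_\xi)\int h_\alpha\,d\mu_\alpha=p_{F_\alpha(\xi)} .
\]
Fix $s_0\in S$. Let $F(\xi)$ be the unique $s$ with $m(x_\xi)=p_s$ if there is one, and $F(\xi)=s_0$ otherwise. This defines $F:\lambda\to S$ with
\begin{equation}\label{eq:F}
F(\xi)=F_\alpha(\xi)\qquad\text{for all }\alpha<\lambda\text{ and }\xi\in\alpha\setminus a_\alpha .
\end{equation}

\emph{Removing the countable errors.} The errors are on sets $a_\alpha$ that depend on $\alpha$; we want to make them equal for unboundedly many $\alpha$. The set $\{\alpha<\lambda:\operatorname{cf}\alpha=\omega_1\}$ is stationary since $\lambda>\omega_1$ is regular, and $\sup a_\alpha<\alpha$ for $\alpha$ in it, as $a_\alpha$ is countable. By Fodor's lemma there are a stationary set $T_0$ and $\varepsilon<\lambda$ with $a_\alpha\subseteq\varepsilon$ for all $\alpha\in T_0$. There are at most $(|\varepsilon|+\aleph_0)^{\aleph_0}$ pairs $(a,\varphi)$ with $a\subseteq\varepsilon$ countable and $\varphi:a\to S$, and this number is less than $\lambda$ by $(\mathrm A)_\lambda$. As $\lambda$ is regular, there are an unbounded $T\subseteq T_0$ and one pair $(a,\varphi)$ such that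
\[
a_\alpha=a\quad\text{and}\quad F_\alpha\restriction a=\varphi\qquad\text{for all }\alpha\in T .
\]
Let $F'$ equal $\varphi$ on $a$ and $F$ off $a$. By \eqref{eq:F}, $F_\alpha=F'\restriction\alpha$ for all $\alpha\in T$. This contradicts nontriviality, and Theorem~\ref{thm:algebra} is proved. \hfill$\blacksquare$

\begin{remark}[The roles of the hypotheses]\label{rem:roles}
\emph{Coherence} was used for \eqref{eq:null}, which can fail without it. For instance, if $F_\alpha$ has constant value $s$ and $F_\beta$ constant value $t\ne s$ on an infinite set $\{\xi_n:n<\omega\}\subseteq\alpha$, then by the strong law of large numbers the set of $z$ for which the averages of $z(\xi_0),\dots,z(\xi_{n-1})$ tend to $p_s$ has $\mu_\alpha$-measure $1$ and $\mu_\beta$-measure $0$.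

\emph{Nontriviality} cannot be omitted. If $T$ is an unbounded set with $F_\alpha=F_\beta\restriction\alpha$ for $\alpha<\beta$ in $T$, let $F=\bigcup_{\alpha\in T}F_\alpha$ and let $\mu$ be the product measure on $\Sigma(\lambda)$ with $\mu(x_\xi)=p_{F(\xi)}$. Then $\mu\restriction\Sigma_\alpha=\mu_\alpha$ for $\alpha\in T$, so $\mu\restriction\Sigma$ has null ideal $\bigcup_{\alpha\in T}N_\alpha=N$, and $\mathcal B$ is a measure algebra. So, under $(\mathrm A)_\lambda$, the algebra of a coherent family is a measure algebra exactly when the family is trivial.

\emph{The arithmetic hypothesis} was used in three ways: for $\lambda>\omega_1$, for the size of $\mathcal B$, and for counting the pairs $(a,\varphi)$.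
\end{remark}

\section{A nontrivial coherent family from $\square(\lambda)$}\label{sec:walks}

\begin{proposition}\label{prop:family}
Assume $\square(\lambda)$. Then there is a nontrivial coherent family $F_\alpha:\alpha\to S$ $(\alpha<\lambda)$ with $S=\mathbb Z\times\{0,1\}$.
\end{proposition}

No cardinal arithmetic is needed here. Together with Theorem~\ref{thm:algebra} this proves Theorem~\ref{thm:main}.

\subsection{Walks}

A $\square(\lambda)$-sequence is a coherent system without a global solution, but its coherence is of the wrong kind. The clubs $C_\alpha$ and $C_\beta$ agree below each of their common limit points but need not be related otherwise, and their indicator functions may differ at infinitely many places below $\alpha$. Walks convert one kind of coherence into the other.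

Fix a $\square(\lambda)$-sequence and put $C_0=\emptyset$ and $C_{\alpha+1}=\{\alpha\}$. For $\xi\le\alpha<\lambda$ the \emph{walk from $\alpha$ to $\xi$} is
\[
\alpha_0=\alpha,\qquad \alpha_{i+1}=\min(C_{\alpha_i}\setminus\xi)\quad\text{as long as }\alpha_i>\xi .
\]
The minimum exists, because $C_{\alpha_i}$ is unbounded in $\alpha_i>\xi$ if $\alpha_i$ is a limit, and $C_{\alpha_i}=\{\alpha_i-1\}$ with $\alpha_i-1\ge\xi$ if $\alpha_i$ is a successor. The ordinals $\alpha_i\ge\xi$ strictly decrease, so $\alpha_n=\xi$ for some $n$; put $\rho(\xi,\alpha)=n$. If $\xi<\alpha$, then $n\ge1$ and $\xi\in C_{\alpha_{n-1}}$; we call $\alpha_{n-1}$ the \emph{penultimate} ordinal of the walk and record whether the last step reaches a limit point: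
\[
j_\alpha(\xi)=\begin{cases}1&\text{if $\xi$ is a limit point of }C_{\alpha_{n-1}},\\0&\text{otherwise.}\end{cases}
\]

\begin{example}\label{ex:walk}
Let $C_\omega=\{2k:k<\omega\}$ and $C_{\omega\cdot2}=\{3\}\cup[\omega,\omega\cdot2)$. From $\omega$ one reaches an even $n$ in one step and an odd $n$ in two, via $n+1$. From $\omega\cdot2$ the walk to $n\le3$ goes to $3$ and then down one by one; the walk to $n\ge4$ goes to $\omega$ first. So for $n=0,1,2,\dots$
\[
\rho(n,\omega)=1,2,1,2,1,2,\dots,\qquad
\rho(n,\omega\cdot2)=4,3,2,1,2,3,2,3,\dots
\]
The two sequences disagree everywhere. From $n=4$ on, however, they differ by the constant $1=\rho(\omega,\omega\cdot2)$, and so their increments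
\[
+1,-1,+1,-1,+1,-1,\dots\qquad\text{and}\qquad -1,-1,-1,+1,+1,-1,\dots
\]
differ only at $n=0,2,3$. The indicator functions of $C_\omega$ and $C_{\omega\cdot2}$ differ at infinitely many $n<\omega$.

Now let $C_{\omega\cdot2}=\{2k:k<\omega\}\cup[\omega,\omega\cdot2)$ instead, so that $\omega$ is a limit point of $C_{\omega\cdot2}$. Walks from $\omega\cdot2$ to finite ordinals no longer pass through $\omega$, and $\rho(n,\omega\cdot2)=\rho(n,\omega)$ for all $n$. Still $\rho(\omega,\omega\cdot2)=1$. The constant by which $\rho(\cdot,\omega\cdot 2)$ and $\rho(\cdot,\omega)$ eventually differ below $\omega$ is therefore not a function of $\rho(\omega,\omega\cdot2)$ alone. In both versions it is $\rho(\omega,\omega\cdot2)-j_{\omega\cdot2}(\omega)$.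
\end{example}

The example suggests passing to increments, which removes the constants and makes the functions coherent, and keeping $j$, which allows one to reconstruct $\rho$ at limits. Define
\[
F_\alpha(\xi)=\bigl(\rho(\xi+1,\alpha)-\rho(\xi,\alpha),\ j_\alpha(\xi)\bigr)\qquad(\xi<\alpha<\lambda).
\]
For limit $\delta\le\alpha$ let $c_\alpha(\delta)=\rho(\delta,\alpha)-j_\alpha(\delta)$ if $\delta<\alpha$, and $c_\delta(\delta)=0$. Then $c_\alpha(\delta)\ge0$, since $\rho(\delta,\alpha)\ge1$ for $\delta<\alpha$.

\begin{lemma}\label{lem:shift}
For limit $\delta\le\alpha<\lambda$ there is $\eta<\delta$ such that for all $\xi\in(\eta,\delta)$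
\[
\rho(\xi,\alpha)=c_\alpha(\delta)+\rho(\xi,\delta)\qquad\text{and}\qquad j_\alpha(\xi)=j_\delta(\xi).
\]
\end{lemma}

\begin{proof}
If $\delta=\alpha$, any $\eta$ works. Let $\delta<\alpha$ and let $\alpha_0,\dots,\alpha_n=\delta$ be the walk from $\alpha$ to $\delta$. For $i<n-1$ we have $\delta\notin C_{\alpha_i}$, since otherwise $\alpha_{i+1}=\delta$. As $C_{\alpha_i}$ is closed in $\alpha_i>\delta$, it follows that $\sup(C_{\alpha_i}\cap\delta)<\delta$. Let $\eta_0<\delta$ bound these finitely many suprema. If $\xi\in(\eta_0,\delta)$ and $i<n-1$, then $C_{\alpha_i}$ has no element in $[\xi,\delta)$, so $\min(C_{\alpha_i}\setminus\xi)=\min(C_{\alpha_i}\setminus\delta)=\alpha_{i+1}$. Hence the walk from $\alpha$ to $\xi$ starts with $\alpha_0,\dots,\alpha_{n-1}$. What happens next depends on whether $\delta$ is a limit point of $C_{\alpha_{n-1}}$.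

\emph{Case $j_\alpha(\delta)=0$.} Let $\eta=\max(\eta_0,\sup(C_{\alpha_{n-1}}\cap\delta))<\delta$. For $\xi\in(\eta,\delta)$ the next step is to $\delta\in C_{\alpha_{n-1}}$, and from there on we follow the walk from $\delta$ to $\xi$. So $\rho(\xi,\alpha)=n+\rho(\xi,\delta)=c_\alpha(\delta)+\rho(\xi,\delta)$. As $\rho(\xi,\delta)\ge1$, the walks from $\alpha$ and from $\delta$ to $\xi$ have the same penultimate ordinal, so $j_\alpha(\xi)=j_\delta(\xi)$.

\emph{Case $j_\alpha(\delta)=1$.} Then $\alpha_{n-1}$ is a limit ordinal, because a singleton has no limit points, and $C_{\alpha_{n-1}}\cap\delta=C_\delta$ by the coherence of the $\square(\lambda)$-sequence. Let $\eta=\eta_0$. For $\xi\in(\eta,\delta)$ we have $\min(C_{\alpha_{n-1}}\setminus\xi)=\min(C_\delta\setminus\xi)$, since $C_\delta$ is unbounded in $\delta$. So the walks from $\alpha_{n-1}$ and from $\delta$ to $\xi$ agree after their first step, and $\rho(\xi,\alpha)=(n-1)+\rho(\xi,\delta)=c_\alpha(\delta)+\rho(\xi,\delta)$. If $\rho(\xi,\delta)\ge2$, the penultimate ordinals are the same. If $\rho(\xi,\delta)=1$, they are $\alpha_{n-1}$ and $\delta$, and $\xi<\delta$ is a limit point of $C_{\alpha_{n-1}}$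 if and only if it is one of $C_\delta=C_{\alpha_{n-1}}\cap\delta$. In both cases $j_\alpha(\xi)=j_\delta(\xi)$.
\end{proof}

\subsection{Coherence}

Let $\alpha<\beta<\lambda$ and suppose that $\{\xi<\alpha:F_\alpha(\xi)\ne F_\beta(\xi)\}$ is infinite. Let $\delta\le\alpha$ be the supremum of its first $\omega$ elements, a limit ordinal. Apply Lemma~\ref{lem:shift} to $(\delta,\alpha)$ and to $(\delta,\beta)$. For all large enough $\xi<\delta$ the lemma covers both $\xi$ and $\xi+1$; the constants $c_\alpha(\delta)$ and $c_\beta(\delta)$ cancel in the increments, and so $F_\alpha(\xi)=F_\delta(\xi)=F_\beta(\xi)$. This contradicts the choice of $\delta$.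

\subsection{Nontriviality}

Suppose that $T\subseteq\lambda$ is unbounded and $F_\alpha=F_\beta\restriction\alpha$ for all $\alpha<\beta$ in $T$. We shall produce a thread. The plan is as follows. Exact agreement of the $F_\alpha$ makes $\rho(\xi,\alpha)$ independent of $\alpha\in T$, so from all of $T$ an unbounded set $H$ of targets is reached in a fixed number of steps. If this number is chosen minimal, then the walk from $\alpha\in T$ to any $\delta<\alpha$ in a suitable club has only one step and ends at a limit point of $C_\alpha$. This makes the corresponding $C_\delta$ cohere to a thread.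

Since $\rho$ takes countably many values and $\lambda$ is regular uncountable, we may shrink $T$ so that $0\notin T$ and $\rho(0,\alpha)$ is the same for all $\alpha\in T$.

\medskip
\noindent\emph{Step 1: recovering $\rho$. For $\alpha<\beta$ in $T$ and $\xi<\alpha$ we have $\rho(\xi,\alpha)=\rho(\xi,\beta)$.} We use induction on $\xi$. For $\xi=0$ this was arranged. The step from $\xi$ to $\xi+1$ holds since the first coordinates of $F_\alpha(\xi)$ and $F_\beta(\xi)$ are equal. At a limit $\delta<\alpha$, Lemma~\ref{lem:shift} gives for all large $\xi<\delta$
\[
c_\alpha(\delta)=\rho(\xi,\alpha)-\rho(\xi,\delta),\qquad c_\beta(\delta)=\rho(\xi,\beta)-\rho(\xi,\delta),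
\]
and these are equal by the induction hypothesis. Since $j_\alpha(\delta)=j_\beta(\delta)$ by the second coordinates, $\rho(\delta,\alpha)=c_\alpha(\delta)+j_\alpha(\delta)=c_\beta(\delta)+j_\beta(\delta)=\rho(\delta,\beta)$.

\medskip
\noindent\emph{Step 2: a minimal number of steps.} By Step 1, $\rho(\xi,\alpha)$ depends only on $\xi$ as long as $\xi<\alpha\in T$. It takes countably many values, so there are $n$ and an unbounded $H\subseteq\lambda$ with
\begin{equation}\label{eq:const}
\rho(\xi,\alpha)=n\qquad\text{for all }\xi\in H,\ \alpha\in T\text{ with }\xi<\alpha .
\end{equation}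
Among all triples $(H,T,n)$ with $H,T$ unbounded in $\lambda$ and \eqref{eq:const}, choose one with $n$ minimal. From now on $H,T,n$ denote such a triple; we no longer use that $T$ came from the family $\langle F_\alpha\rangle$.

Let $K$ be the club of limit points of $H$ below $\lambda$. For $\delta\in K$ and $\alpha\in T$ with $\alpha>\delta$, Lemma~\ref{lem:shift} and \eqref{eq:const} give
\begin{equation}\label{eq:c}
n=c_\alpha(\delta)+\rho(\xi,\delta)\qquad\text{for all large }\xi\in H\cap\delta .
\end{equation}
Comparing two values of $\alpha$ at a common large $\xi$, we see that $c_\alpha(\delta)$ does not depend on $\alpha$; denote it by $c(\delta)$.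

\medskip
\noindent\emph{Step 3: $c(\delta)=0$ on a club.} If $c(\delta)\ge1$, then by \eqref{eq:c} the points of $H$ just below $\delta$ are reached from $\delta$ in fewer than $n$ steps. If this happened often, we could replace $T$ by a set of such $\delta$. Precisely, suppose that $K_1=\{\delta\in K:c(\delta)\ge1\}$ is stationary. By \eqref{eq:c}, choose for $\delta\in K_1$ some $\eta_\delta<\delta$ with $\rho(\xi,\delta)=n-c(\delta)$ for all $\xi\in H\cap(\eta_\delta,\delta)$. By Fodor's lemma there is a stationary $T'\subseteq K_1$ on which $\eta_\delta=\eta$ is constant, and we can shrink $T'$ so that also $c(\delta)=c$ is constant on it. Then $(H\setminus(\eta+1),\,T',\,n-c)$ satisfies \eqref{eq:const}, contradicting the minimality of $n$.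

So $K_1$ is nonstationary, and there is a club $K'\subseteq K$ with $c(\delta)=0$ for all $\delta\in K'$.

\medskip
\noindent\emph{Step 4: a thread.} Let $\delta\in K'$ and $\alpha\in T$ with $\alpha>\delta$. From $c_\alpha(\delta)=0$ we get $1\le\rho(\delta,\alpha)=j_\alpha(\delta)\le1$. So the walk from $\alpha$ to $\delta$ has a single step, and $\delta$ is a limit point of $C_\alpha$. Hence $\alpha$ is a limit ordinal and $C_\alpha\cap\delta=C_\delta$. If $\delta<\delta'$ are in $K'$, taking $\alpha\in T$ above $\delta'$ gives
\[
C_{\delta'}\cap\delta=C_\alpha\cap\delta'\cap\delta=C_\alpha\cap\delta=C_\delta .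
\]
Let $C=\bigcup_{\delta\in K'}C_\delta$. Then $C\cap\delta=C_\delta$ for every $\delta\in K'$, and $C$ is unbounded in $\lambda$. Let $\gamma<\lambda$ be a limit point of $C$ and take $\delta\in K'$ above $\gamma$. Then $\gamma$ is a limit point of $C\cap\delta=C_\delta$, so $\gamma\in C_\delta\subseteq C$ and $C_\gamma=C_\delta\cap\gamma=C\cap\gamma$. Thus $C$ is closed, and it is a thread. This contradiction proves Proposition~\ref{prop:family}, and with it Theorem~\ref{thm:main}. \hfill$\blacksquare$

\section{How far the hypothesis can be weakened}\label{sec:sharp}

By Theorem~\ref{thm:algebra}, under $(\mathrm A)_\lambda$ the existence of a nontrivial coherent family is enough for $(*)_\lambda$. In this section we show that some hypothesis is needed. The guiding principle is the one from the introduction: a measure on $\mathcal B$ is a branch through a tree of local measures, and large cardinal properties provide branches. To see that the tree is narrow we need that a measure is coded by few data.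

\begin{fact}\label{fact:rn}
Let $\nu,\nu'$ be strictly positive countably additive probabilities on a $\sigma$-complete Boolean algebra $\mathcal A$. There is a sequence $e=\langle e_r:r\in\mathbb Q,\ r\ge0\rangle$ in $\mathcal A$ such that
\[
\nu'(b)=\int_0^\infty\nu(b\wedge e_{>t})\,dt\quad(b\in\mathcal A),\qquad\text{where }e_{>t}=\bigvee\{e_r:r\in\mathbb Q,\ r>t\}\text{ for real }t\ge0.
\]
In particular, $\nu'$ is determined by $\nu$ and $e$. We say that $e$ \emph{codes the density of $\nu'$ with respect to $\nu$}.
\end{fact}

\begin{proof}
By the Loomis--Sikorski theorem $\mathcal A\cong\Sigma/I$ for a $\sigma$-algebra $\Sigma$ of sets and a $\sigma$-ideal $I$. Lifted to $\Sigma$, both measures have null ideal $I$. Let $h\ge0$ be a density of $\nu'$ with respect to $\nu$, and let $e_r$ be the class of $\{h>r\}$. Then $e_{>t}$ is the class of $\bigcup_{r>t}\{h>r\}=\{h>t\}$ for all real $t\ge0$, and $\int_Bh\,d\nu=\int_0^\infty\nu(B\cap\{h>t\})\,dt$ for $B\in\Sigma$.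
\end{proof}

\subsection{A necessary condition and the situation in $L$}

A $\lambda$-Aronszajn tree is a tree of height $\lambda$ with levels of size less than $\lambda$ and without cofinal branches. If $\lambda$ is weakly compact, then $\lambda$ is inaccessible and there is no $\lambda$-Aronszajn tree.

\begin{proposition}\label{prop:tree}
Assume $(\mathrm A)_\lambda$. Then $(*)_\lambda$ implies that there is a $\lambda$-Aronszajn tree. In particular $(*)_\lambda$ fails if $\lambda$ is weakly compact.
\end{proposition}

\begin{proof}
Let $\mathcal B=\{b_i:i<\lambda\}$ witness $(*)_\lambda$ and let $\mathcal B_\alpha$ be the complete subalgebra generated by $\{b_i:i<\alpha\}$. By Fact~\ref{fact:ccc}(ii), $|\mathcal B_\alpha|\le(|\alpha|+2)^{\aleph_0}<\lambda$, so $\mathcal B_\alpha$ is a measure algebra. Let level $\alpha$ of our tree consist of the pairs $(\alpha,\nu)$ with $\nu$ a strictly positive countably additive probability on $\mathcal B_\alpha$, and put $(\alpha,\nu)\le(\beta,\nu')$ if $\alpha\le\beta$ and $\nu=\nu'\restriction\mathcal B_\alpha$. Restrictions to complete subalgebras are again strictly positive and countably additive, so $(\beta,\nu')$ has exactly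 one predecessor on each level $\alpha<\beta$. Every level is nonempty. By Fact~\ref{fact:rn}, applied with one fixed $\nu$ on $\mathcal B_\alpha$, level $\alpha$ has size at most $|\mathcal B_\alpha|^{\aleph_0}<\lambda$.

A cofinal branch would consist of measures $\nu_\alpha$ on $\mathcal B_\alpha$ extending each other. Their union would be a strictly positive probability on $\bigcup_\alpha\mathcal B_\alpha=\mathcal B$. It would be countably additive, since any countable sequence of elements of $\mathcal B$ lies in some $\mathcal B_\alpha$. But $\mathcal B$ is not a measure algebra. So there is no cofinal branch. The last statement follows, since a weakly compact $\lambda$ is inaccessible and so satisfies $(\mathrm A)_\lambda$.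
\end{proof}

\begin{remark}
We claim nothing without $(\mathrm A)_\lambda$, and $(*)_\lambda$ can then hold for a trivial reason. Suppose there is a Suslin tree and $\lambda=2^{\aleph_0}$ is regular. The complete algebra $\mathcal B$ of a normal Suslin tree is ccc and atomless and has size $2^{\aleph_0}$. It is $\omega$-distributive: given maximal antichains $P_n$ and $b$ as in the definition of weak distributivity, some nonzero $c\le b$ lies below a single element of each $P_n$. So $\mathcal B$ is weakly distributive. It is not a measure algebra: in an atomless measure algebra let $P_n$ be a partition into $2^n$ pieces of measure $2^{-n}$; an element below one piece of each $P_n$ has measure $0$. Every infinite complete Boolean algebra has size at least $2^{\aleph_0}$, so the complete subalgebras of $\mathcal B$ of size less than $\lambda$ are finite, and finite algebras are measure algebras.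
\end{remark}

We use the following theorem of Jensen and Todorcevic \cite{tod87}, \cite[\S7.1]{todwalks}: \emph{if $\lambda\ge\omega_2$ is regular and not weakly compact in $L$, then $\square(\lambda)$ holds.} Recall that $(\mathrm A)_\lambda$ implies $\lambda\ge\omega_2$. Theorem~\ref{thm:main} and Proposition~\ref{prop:tree} therefore give the first corollary, and Theorem~\ref{thm:main} with $\lambda=\kappa^+$ gives the second.

\begin{corollary}\label{cor:L}
Assume $V=L$, and let $\lambda$ be regular uncountable with $(\mathrm A)_\lambda$. Then $(*)_\lambda$ holds if and only if $\lambda$ is not weakly compact.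
\end{corollary}

\begin{corollary}\label{cor:wc}
If $\kappa=\kappa^{\aleph_0}$ is uncountable and $(*)_{\kappa^+}$ fails, then $\kappa^+$ is weakly compact in $L$.
\end{corollary}

\subsection{Failure at successor cardinals}

We now show that Corollary~\ref{cor:wc} is optimal in consistency strength: collapsing a weakly compact cardinal to $\kappa^+$ makes $(*)_{\kappa^+}$ fail. The embedding given by weak compactness extends only in a further generic extension, and so it yields a measure only there. The next lemma brings the measure back. The reason is that two generic measures differ by a density, which is coded by a countable sequence, and $\sigma$-closed forcing adds no such sequences.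

\begin{lemma}\label{lem:descend}
Let $\mathcal B$ be a complete Boolean algebra and let $P$ be a $\sigma$-closed forcing which forces that $\mathcal B$ carries a strictly positive countably additive probability. Then $\mathcal B$ is a measure algebra.
\end{lemma}

\begin{proof}
Let $\dot\mu$ be a name for the measure, and write $\mu_G=\dot\mu^G$. Let $G\times H$ be $P\times P$-generic. Since $P\times P$ is $\sigma$-closed, $V[G\times H]$ has no new $\omega$-sequences of elements of $V$. So in $V[G\times H]$ the algebra $\mathcal B$ is $\sigma$-complete with the same countable suprema as in $V$, and $\mu_G$ and $\mu_H$ are strictly positive countably additive probabilities on it. Let $e$ code the density of $\mu_G$ with respect to $\mu_H$ (Fact~\ref{fact:rn}). As $e$ is a countable sequence from $\mathcal B$, it lies in $V$. So some $(p,q)\in G\times H$ forces, for this fixed $e\in V$,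
\begin{equation}\label{eq:dens}
\mu_{G}(b)=\int_0^\infty\mu_{H}(b\wedge e_{>t})\,dt\qquad\text{for all }b\in\mathcal B .
\end{equation}

\emph{The condition $p$ decides $\dot\mu(b)$ for each $b\in\mathcal B$.} Otherwise there are $p_0,p_1\le p$ and a rational $r$ with $p_0\Vdash\dot\mu(b)<r$ and $p_1\Vdash\dot\mu(b)\ge r$. Let $H\ni q$ be generic over $V$, and for $i=0,1$ let $G_i\ni p_i$ be generic over $V[H]$. Then $G_i\times H$ is $P\times P$-generic and contains $(p_i,q)\le(p,q)$, so \eqref{eq:dens} holds for $G_i$ and $H$. The right-hand side is computed from $\mu_H$, $e$ and $b$ alone. It is the integral of a nonincreasing function of $t$, so it is determined by the values of this function at rational $t$, and these are the same in $V[H]$ and in $V[H][G_i]$. Hence it is the same real for $i=0$ and $i=1$, while $\mu_{G_0}(b)<r\le\mu_{G_1}(b)$. This is a contradiction.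

Let $v(b)$ be the value of $\dot\mu(b)$ decided by $p$; it is a real of $V$, since $P$ adds no reals. The function $v$ is in $V$. Since $p$ forces $v$ to be a strictly positive countably additive probability on $\mathcal B$, it is one in $V$.
\end{proof}

\begin{theorem}\label{thm:collapse}
Let $\lambda$ be weakly compact, let $\kappa<\lambda$ be regular uncountable, and let $G$ be generic for $P=\operatorname{Col}(\kappa,{<}\lambda)$. In $V[G]$: $\kappa^{<\kappa}=\kappa$, $\lambda=\kappa^+$, and $(*)_{\kappa^+}$ fails.
\end{theorem}

Here $\operatorname{Col}(\kappa,{<}\lambda)$ is the L\'evy collapse: conditions are partial functions $p$ of size less than $\kappa$ with domain contained in $\lambda\times\kappa$, such that $p(\gamma,i)\in\gamma$ for $\gamma>0$ (and $p(0,i)=0$), ordered by reverse inclusion.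

\begin{proof}
$P$ is $\kappa$-closed and, as $\lambda$ is inaccessible, $\lambda$-cc. So $\lambda=\kappa^+$ in $V[G]$. There are no new sequences of length less than $\kappa$ of elements of $V$, and $(\kappa^{<\kappa})^V<\lambda$ is collapsed to $\kappa$. So $\kappa^{<\kappa}=\kappa$ in $V[G]$, and in particular $\kappa^{\aleph_0}=\kappa$ there.

Suppose that in $V[G]$ the algebra $\mathcal B$ witnesses $(*)_{\kappa^+}$. We may assume that its underlying set is $\lambda$. By the $\lambda$-cc it has a nice name $\dot{\mathcal B}\in H(\lambda^+)$.

\emph{The embedding.} Since $\lambda^{<\lambda}=\lambda$, there is a transitive $M\prec H(\lambda^+)$ of size $\lambda$, closed under sequences of length less than $\lambda$, with $V_\lambda\cup\{P,\dot{\mathcal B}\}\subseteq M$; it satisfies $\mathrm{ZFC}^-$ (ZFC without power set). By weak compactness there are a transitive $N$ of size $\lambda$, closed under sequences of length less than $\lambda$, and an elementary $j:M\to N$ with critical point $\lambda$. Restricting conditions to $\lambda\times\kappa$ and to $[\lambda,j(\lambda))\times\kappa$, we get $j(P)=P\times Q$ with $Q=\operatorname{Col}(\kappa,[\lambda,j(\lambda)))$.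 Conditions have size less than $\kappa$, so by the closure of $N$ the poset $Q$ is the same computed in $N$ and in $V$. It is $\kappa$-closed in $V[G]$, because a descending sequence of length less than $\kappa$ of conditions lies in $V$, and its union is a condition. Let $H$ be $Q$-generic over $V[G]$. As $j(p)=p$ for $p\in P$, which is identified with $(p,\emptyset)\in P\times Q$, we have $j''G\subseteq G\times H$, and $j$ extends to an elementary
\[
j:M[G]\to N[G][H].
\]

\emph{What $M[G]$ knows.} $M[G]$ is closed in $V[G]$ under sequences of length less than $\lambda$. To see this, choose names in $M$ for the members of such a sequence, to obtain a sequence $s:\gamma\to M$ in $V[G]$ with $\gamma<\lambda$. It has a nice name consisting of $\gamma$ antichains of $P$ whose elements are labeled by elements of $M$. By the $\lambda$-cc this name has size less than $\lambda$, so it lies in $M$. Hence $s\in M[G]$, and evaluating the names $s(i)$ by $G$ gives the original sequence in $M[G]$. Consequently $M[G]$ satisfies $\lambda=\kappa^+$ and $\kappa^{\aleph_0}=\kappa$, and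
\begin{quote}
``$\mathcal B$ is $\sigma$-complete and ccc, and every $\sigma$-subalgebra of $\mathcal B$ of size less than $\lambda$ carries a strictly positive countably additive probability.''
\end{quote}
Only the last clause requires an argument. A $\sigma$-subalgebra in $M[G]$ of size less than $\lambda$ is a $\sigma$-subalgebra in $V[G]$ too, by closure. By Fact~\ref{fact:ccc}(i) it is a complete subalgebra of size less than $\kappa^+$, hence a measure algebra in $V[G]$. A measure on it is an object of size less than $\lambda$ and so lies in $M[G]$.

\emph{A measure in $V[G][H]$.} Since $j\restriction\lambda$ is the identity and $j$ is elementary, $\mathcal B$ is a subalgebra of $j(\mathcal B)$. In $N[G][H]$, by elementarity, $j(\lambda)=\kappa^+$ and $\kappa^{\aleph_0}=\kappa$. So $|\lambda|=\kappa$ there. Let $\mathcal A$ be the $\sigma$-subalgebra of $j(\mathcal B)$ generated by the set $\lambda$ in $N[G][H]$. The closing-off in the proof of Fact~\ref{fact:ccc}(ii) does not need the power set axiom here, as ${}^\omega\kappa$ is a set of size $\kappa$ in $N[G][H]$, and it shows that $\mathcal A$ has size at most $\kappa^{\aleph_0}=\kappa<j(\lambda)$. By elementarity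 $\mathcal A$ carries, in $N[G][H]$, a strictly positive countably additive probability $m$. Let $\mu=m\restriction\mathcal B$, which is strictly positive and finitely additive.

We claim that $\mu$ is countably additive on $\mathcal B$ in $V[G][H]$. Let $\langle b_n:n<\omega\rangle\in V[G][H]$ be a disjoint sequence from $\mathcal B$. It belongs to $V[G]$ since $Q$ is $\sigma$-closed there, hence to $M[G]$. All $b_n$ and $\bigvee^{\mathcal B}_nb_n$ are ordinals less than $\lambda$, so $j$ fixes the sequence and
\[
\bigvee\nolimits_n^{\mathcal B}b_n=j\Bigl(\bigvee\nolimits_n^{\mathcal B}b_n\Bigr)=\bigvee\nolimits_n^{j(\mathcal B)}b_n .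
\]
In particular the sequence is in $N[G][H]$, and its supremum in $\mathcal B$ is its supremum in $\mathcal A$. So $\mu(\bigvee_n^{\mathcal B}b_n)=\sum_n\mu(b_n)$.

Since $H$ was arbitrary, $Q$ forces over $V[G]$ that $\mathcal B$ carries a strictly positive countably additive probability. By Lemma~\ref{lem:descend}, applied in $V[G]$, $\mathcal B$ is a measure algebra in $V[G]$, a contradiction.
\end{proof}

\begin{corollary}\label{cor:equi}
The following theories are equiconsistent:
\begin{enumerate}
\item[(i)] ZFC $+$ ``there is a weakly compact cardinal'';
\item[(ii)] ZFC $+$ ``$(*)_{\kappa^+}$ fails for some uncountable $\kappa=\kappa^{\aleph_0}$'';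
\item[(iii)] ZFC $+$ CH $+$ ``$(*)_{\omega_2}$ fails''.
\end{enumerate}
\end{corollary}

\begin{proof}
From a model of (i) we get one of (iii) by Theorem~\ref{thm:collapse} with $\kappa=\omega_1$, where $\kappa^{<\kappa}=\kappa$ gives CH. A model of (iii) is a model of (ii), because CH gives $\omega_1^{\aleph_0}=\omega_1$. In a model of (ii), $\kappa^+$ is weakly compact in $L$ by Corollary~\ref{cor:wc}, so $L$ is a model of (i).
\end{proof}

\subsection{Failure everywhere above a strongly compact cardinal}

An uncountable cardinal $\theta$ is strongly compact if for every set $X$ there is a fine $\theta$-complete ultrafilter on $\mathcal P_\theta(X)=\{x\subseteq X:|x|<\theta\}$, where \emph{fine} means that $\{x:b\in x\}$ is in the ultrafilter for every $b\in X$.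

\begin{proposition}\label{prop:strong}
If $\theta$ is an uncountable strongly compact cardinal, then $(*)_{\kappa^+}$ fails for every $\kappa\ge\theta$.
\end{proposition}

\begin{proof}
Let $\mathcal B$ be a ccc complete algebra of size $\kappa^+$ all of whose complete subalgebras of size less than $\kappa^+$, hence all of size less than $\theta$, are measure algebras. We show that $\mathcal B$ is a measure algebra. Let $j:V\to M$ be the ultrapower by a fine $\theta$-complete ultrafilter on $\mathcal P_\theta(\mathcal B)$, with $M$ transitive, and let $Y\in M$ be the element represented by the identity function. By \L o\'s's theorem and fineness, $j''\mathcal B\subseteq Y\subseteq j(\mathcal B)$ and $|Y|^M<j(\theta)$.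

In $M$, $j(\mathcal B)$ is a ccc complete algebra and $j(\theta)$ is inaccessible. So by Fact~\ref{fact:ccc}(ii) the complete subalgebra of $j(\mathcal B)$ generated by $Y$ has size at most $(|Y|+2)^{\aleph_0}<j(\theta)$. By elementarity it carries, in $M$, a strictly positive countably additive probability $m$. Consider the map $b\mapsto m(j(b))$ on $\mathcal B$. It is strictly positive and finitely additive. If $\langle b_n\rangle$ is a disjoint sequence in $\mathcal B$, then $\langle j(b_n)\rangle=j(\langle b_n\rangle)\in M$ is a disjoint sequence in $j(\mathcal B)$ with supremum $j(\bigvee_nb_n)$, and so $m(j(\bigvee_nb_n))=\sum_nm(j(b_n))$. Thus $\mathcal B$ is a measure algebra.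
\end{proof}

So, if a weakly compact cardinal is consistent (Theorem~\ref{thm:collapse}), or if a strongly compact one is (Proposition~\ref{prop:strong}), the hypothesis $\square_\kappa$ in Corollary~\ref{cor:answer} cannot simply be dropped. It can be weakened to $\square(\kappa^+)$, or to the existence of a nontrivial coherent family $\langle F_\alpha:\alpha<\kappa^+\rangle$.

\subsection{No continuous submeasure}

A \emph{submeasure} on $\mathcal B$ is a monotone function $\varphi:\mathcal B\to[0,\infty)$ with $\varphi(0)=0$ and $\varphi(a\vee b)\le\varphi(a)+\varphi(b)$. It is \emph{continuous} if $\varphi(a_n)\to0$ whenever $a_n$ decreases to $0$, and \emph{uniformly exhaustive} if for every $\varepsilon>0$ there is $n$ such that no $n$ pairwise disjoint elements all have $\varphi\ge\varepsilon$. A complete algebra carrying a strictly positive continuous submeasure is called a Maharam algebra. The algebras of Theorem~\ref{thm:main} are not of this kind.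

\begin{proposition}\label{prop:maharam}
If $\lambda>2^{\aleph_0}$ and $\mathcal B$ is as in $(*)_\lambda$, then $\mathcal B$ carries no strictly positive continuous submeasure.
\end{proposition}

\begin{proof}
Suppose $\varphi$ is one. By the Kalton--Roberts theorem \cite{kr}, see also \cite{fremlin}, a complete Boolean algebra with a strictly positive, continuous, uniformly exhaustive submeasure is a measure algebra. So $\varphi$ is not uniformly exhaustive: for some $\varepsilon>0$ there are, for every $n$, $n$ pairwise disjoint elements with $\varphi\ge\varepsilon$. Fix such elements for every $n$. These are countably many in total, so by Fact~\ref{fact:ccc}(ii) they generate a complete subalgebra $\mathcal A$ with $|\mathcal A|\le2^{\aleph_0}<\lambda$. By hypothesis $\mathcal A$ carries a strictly positive countably additive probability $m$.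

There is $\delta>0$ such that $m(a)<\delta$ implies $\varphi(a)<\varepsilon$ for $a\in\mathcal A$. Otherwise pick $a_n\in\mathcal A$ with $m(a_n)<2^{-n}$ and $\varphi(a_n)\ge\varepsilon$. The elements $\bigvee_{n\ge k}a_n$ have measure at most $2^{-k+1}$, so they decrease to $0$ as $k\to\infty$. But $\varphi(\bigvee_{n\ge k}a_n)\ge\varphi(a_k)\ge\varepsilon$, contradicting continuity. Hence pairwise disjoint elements of $\mathcal A$ with $\varphi\ge\varepsilon$ have $m\ge\delta$ each, and there are at most $1/\delta$ of them. This contradicts the choice of $\mathcal A$.
\end{proof}

\begin{thebibliography}{9}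

\bibitem{fremlin}
Fremlin, \emph{Measure Theory}, vol.~3.

\bibitem{kr}
N.~Kalton and J.~Roberts, \emph{Uniformly exhaustive submeasures and nearly additive set functions}, Trans. AMS \textbf{278} (1983).

\bibitem{tod87}
S.~Todorcevic, \emph{Partitioning pairs of countable ordinals}, Acta Math. \textbf{159} (1987).

\bibitem{todwalks}
S.~Todorcevic, \emph{Walks on Ordinals and Their Characteristics}.

\bibitem{source}
\emph{Von Neumann's Problem And Large Cardinals}, \texttt{http://www.math.yorku.ca/\~{}ifarah/Ftp/n2004l22.pdf}

\end{thebibliography}

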